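\title{No shy couplings in a disk with an off-center hole}

\begin{abstract}
Two reflected Brownian motions in a planar domain form a shy coupling if they are jointly Markov and, with positive probability, stay at a positive distance from each other forever. In an annulus the pair $(X,-X)$ is shy. We show that no shy coupling exists once the hole is moved off center, whatever the radii and however small the displacement: for every $c>0$ the time needed to come within distance $c$ has an exponential tail, uniformly over all co-adapted couplings and all starting points. More generally, a ring between two nested convex curves of class $C^{2,\gamma}$ carries a shy coupling if and only if it is invariant under a nontrivial rotation. Both proofs use conformal coordinates in which the angle between the two particles is a martingale whose quadratic variation no coupling can switch off unless the two particles see the same conformal factor.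
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $D\subset\mathbb R^2$ is a bounded domain with $C^{2,\gamma}$ boundary and $n$ is the inward unit normal on $\partial D$. Reflected Brownian motion (RBM) in $D$ is the Feller diffusion on $\overline D$ with generator $\frac12\Delta$ and normal reflection: it moves as a Brownian motion in $D$, and on $\partial D$ it receives the push in the direction $n$ that is needed to keep it in $\overline D$. We write $P_t$ for its semigroup and $\mathbf P^x$ for its law started from $x$.

\begin{definition}\label{def:shy}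
Two reflected Brownian motions $X$ and $Y$ in $D$, defined on a common probability space, form a \emph{shy coupling} if they have the same transition probabilities, the pair $(X,Y)$ is a Markov process and, for some starting points, with positive probability there is $c(\omega)>0$ such that $|X_t-Y_t|>c(\omega)$ for all $t\ge0$.
\end{definition}

The definition asks whether one particle can be steered away from the other forever when the only control is the correlation of the two driving noises. In the whole plane this is easy: $Y=X+y_0$ keeps the distance constant. In a bounded domain the boundary interferes. If $D$ is convex, $x\in\partial D$ and $y\in\overline D$, then $(x-y)\cdot n(x)\le0$, so reflection never increases the distance, and it is known that there is no shy coupling when $D$ is open, bounded, strictly convex and $C^2$-smooth. A hole changes the picture. In the annulus $B(0,R)\setminus\overline{B(0,r)}$ the process $Y=-X$ is again an RBM, the pair $(X,-X)$ is Markov, and $|X_t-Y_t|=2|X_t|\ge 2r$. The problem posed in \cite{Problem} is whether a shy coupling exists when the hole is off center, that is, in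
\[
D_{R,r,z}=B(0,R)\setminus\overline{B(z,r)},\qquad R>0,\quad r>0,\quad z\ne0,\quad \overline{B(z,r)}\subset B(0,R).
\]
We call such triples $(R,r,z)$ \emph{admissible}.

For small $|z|$ the domain is a slight deformation of an annulus, in which the particles can be kept $2r$ apart, so one may guess that some corrected version of $Y=-X$ survives. The two obvious substitutes fail. The mirror image of $X$ in the line through $0$ and $z$ is an RBM, but it meets $X$ whenever $X$ reaches that line. The domain is also conformally an annulus, so it has a conformal half-turn $\varphi$; but each coordinate of $\varphi(X)$ has quadratic variation $\int|\varphi'(X_t)|^2\,dt$, so $\varphi(X)$ runs on the wrong clock wherever $|\varphi'|\ne1$. We show that the second failure cannot be repaired by any coupling.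

We read Definition~\ref{def:shy} as follows: $(X,Y)$ is a Markov process on a state space contained in $\overline D^{\,2}$, with laws $P^{(x,y)}$, and from every starting point each coordinate is an RBM. With $\mathcal F_t=\sigma(X_u,Y_u;\,u\le t)$, the Markov property of the pair gives $E[f(X_{t+u})\mid\mathcal F_t]=E^{(X_t,Y_t)}f(X_u)=P_uf(X_t)$, and the same for $Y$. Thus
\begin{equation}\label{eq:CA}
E[f(X_{t+u})\mid\mathcal F_t]=P_uf(X_t),\qquad E[f(Y_{t+u})\mid\mathcal F_t]=P_uf(Y_t)\qquad(f\in C(\overline D),\ t,u\ge0).
\end{equation}
A pair of continuous processes in $\overline D$ that is adapted to some filtration $(\mathcal F_t)$ and satisfies \eqref{eq:CA} is called a \emph{co-adapted coupling}: knowing the past of both particles does not help to predict the future of either one beyond its present position. The nonexistence proofs use only \eqref{eq:CA} and not the Markov property of the pair. Put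
\[
\tau_c=\inf\{t\ge0:|X_t-Y_t|\le c\},\qquad C_c=\{(x,y)\in\overline D^{\,2}:|x-y|\ge c\}.
\]

\begin{theorem}\label{thm:disk}
Let $D=D_{R,r,z}$ be admissible, with $z\ne0$. For every $c>0$ there is $C=C(D,c)<\infty$ such that every co-adapted coupling of RBMs in $D$, from any starting points, satisfies
\[
E\tau_c\le C\qquad\text{and}\qquad P(\tau_c>t)\le 2\cdot2^{-t/(2C)}\quad(t\ge0).
\]
Moreover $\liminf_{t\to\infty}|X_t-Y_t|=0$ almost surely. Hence there is no shy coupling in $D$.
\end{theorem}

Together with the pair $(X,-X)$ in the annulus, this shows that among the domains $B(0,R)\setminus\overline{B(z,r)}$ a shy coupling exists if and only if $z=0$. The same dichotomy holds for a larger class. A \emph{convex ring} is a domain $D=\Omega_1\setminus\overline{\Omega_0}$, where $\Omega_0,\Omega_1$ are nonempty bounded open convex sets with $C^{2,\gamma}$ boundaries and $\overline{\Omega_0}\subset\Omega_1$.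

\begin{theorem}\label{thm:ring}
Let $D$ be a convex ring. A shy coupling in $D$ exists if and only if $D$ is invariant under some rotation through an angle not in $2\pi\mathbb Z$. If there is no such rotation, then $\inf_t|X_t-Y_t|=0$ almost surely for every co-adapted coupling.
\end{theorem}

A rotation that preserves $D_{R,r,z}$ preserves both circles, so it fixes both $0$ and $z$, and a nontrivial one exists only if $z=0$. Thus Theorem~\ref{thm:ring} contains the yes/no answer for disks, while Theorem~\ref{thm:disk} adds a bound that is uniform over couplings and starting points. If distance in Definition~\ref{def:shy} is understood as the intrinsic distance in $\overline D$, nothing changes: the intrinsic distance dominates the Euclidean one, is uniformly continuous on $\overline D^{\,2}$, and vanishes on the diagonal.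

Section~\ref{sec:criterion} reduces Theorem~\ref{thm:disk} to finding one function on $C_c$ that satisfies a differential inequality for every possible correlation of the noises. Section~\ref{sec:coord} sets up conformal coordinates $(s,h)$ that identify the ring with an interval times a circle. Section~\ref{sec:angle} studies the angle $h(Y)-h(X)$, on which both proofs rest. Section~\ref{sec:disk} builds the function and proves Theorem~\ref{thm:disk}; Section~\ref{sec:ring} proves Theorem~\ref{thm:ring} by a compactness and rigidity argument.

\section{Co-adapted couplings and a criterion}\label{sec:criterion}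

\subsection*{It\^o's formula for the pair}
Under $\mathbf P^x$ we have
\[
X_t=x+B_t+\int_0^tn(X_u)\,dL_u ,
\]
where $B$ is a planar Brownian motion, $L$ is continuous, nondecreasing and grows only when $X\in\partial D$, and $B,L$ are additive functionals of $X$ \cite{LS}: $B_t$ is a function of the path $(X_u)_{u\le t}$, and $B_{t+u}-B_t$ is the function $B_u$ evaluated on the shifted path $X_{t+\cdot}$. The Feller property means that $P_u$ maps $C(\overline D)$ to itself and that $u\mapsto P_uf$ is continuous in the supremum norm.

Let $Z=(X,Y)$ be a co-adapted coupling. Applying \eqref{eq:CA} at time $t+\delta$, conditioning on $\mathcal F_{t+}$ and letting $\delta\downarrow0$ shows that \eqref{eq:CA} holds for $(\mathcal F_{t+})$, so we may assume that the filtration is right-continuous and complete. Iterating \eqref{eq:CA} over finitely many times shows that the law of $X_{t+\cdot}$ given $\mathcal F_t$ is $\mathbf P^{X_t}$. Hence $B^X_{t+\cdot}-B^X_t$ is a Brownian motion independent of $\mathcal F_t$, and so $B^X$, and in the same way $B^Y$, is an $(\mathcal F_t)$-Brownian motion. The Kunita--Watanabe inequality bounds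 the total variation of $\langle\xi\cdot B^X,\xi'\cdot B^Y\rangle$ on a time interval by $|\xi||\xi'|$ times its length. Therefore
\[
d\langle B^X_i,B^Y_j\rangle_t=J_{ij}(t)\,dt ,
\]
where for almost every $t$ the matrix $J(t)$ is a \emph{contraction}: $|\xi\cdot J\xi'|\le|\xi||\xi'|$ for all $\xi,\xi'\in\mathbb R^2$. The process $J$ is the control at the disposal of the coupling. Independent particles have $J=0$, and $Y=-X$ in the annulus has $J=-I$.

For a function $G(x,y)$ of class $C^2$ near a point of $\mathbb R^2\times\mathbb R^2$ and a contraction $J$ put
\[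
\mathcal L_JG=\tfrac12\Delta_xG+\tfrac12\Delta_yG+\sum_{i,j}J_{ij}\,\partial_{x_i}\partial_{y_j}G,\qquad
\Gamma_JG=|\nabla_xG|^2+|\nabla_yG|^2+2\,\nabla_xG\cdot J\nabla_yG .
\]
Since $J$ is a contraction,
\begin{equation}\label{eq:gamma}
\big(|\nabla_xG|-|\nabla_yG|\big)^2\le\Gamma_JG\le\big(|\nabla_xG|+|\nabla_yG|\big)^2 ,
\end{equation}
and differentiating $\chi(G)$ twice gives, for $\chi\in C^2(\mathbb R)$, the chain rule
\begin{equation}\label{eq:chain}
\mathcal L_J\,\chi(G)=\chi'(G)\,\mathcal L_JG+\tfrac12\chi''(G)\,\Gamma_JG .
\end{equation}
If $G$ is $C^2$ on an open neighborhood of a compact set $E\subset\overline D^{\,2}$, we multiply it by a cutoff equal to $1$ near $E$ and apply It\^o's formula. As long as $Z$ stays in $E$,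
\begin{equation}\label{eq:ito}
dG(Z)=\nabla_xG\cdot dB^X+\nabla_yG\cdot dB^Y+\mathcal L_{J(t)}G\,dt+\partial_{n_x}G\,dL^X+\partial_{n_y}G\,dL^Y ,
\end{equation}
where $\partial_{n_x}G=n(x)\cdot\nabla_xG$ and $\partial_{n_y}G=n(y)\cdot\nabla_yG$. The stochastic integrals have bounded integrands, so they form a true martingale, and its quadratic variation is $\int\Gamma_{J(t)}G\,dt$. The left inequality in \eqref{eq:gamma} is the source of everything below: a coupling can remove the noise from $G(Z)$ only where $|\nabla_xG|=|\nabla_yG|$.

\subsection*{Subsolutions}
Let $m\ge0$. A function $G$ that is $C^2$ near $(x,y)\in\overline D^{\,2}$ is an \emph{$m$-subsolution at $(x,y)$} if, at that point, $\mathcal L_JG\ge m$ for every contraction $J$, $\partial_{n_x}G\ge0$ in case $x\in\partial D$, and $\partial_{n_y}G\ge0$ in case $y\in\partial D$. Suppose that $G$ is an $m$-subsolution at every point of a compact set $E$, that $t_0\ge0$ is a fixed time, and that $S\ge t_0$ is a bounded stopping time such that $Z_t\in E$ for $t\in[t_0,S]$ on the event $\{S>t_0\}$. Then \eqref{eq:ito} gives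
\begin{equation}\label{eq:sub}
E\big[G(Z_S)-G(Z_{t_0})\mid\mathcal F_{t_0}\big]\ge m\,E[S-t_0\mid\mathcal F_{t_0}].
\end{equation}
A bounded function cannot grow at rate $m>0$ for long, which is the content of the next statement.

\begin{proposition}\label{prop:criterion}
Let $c>0$ and $m>0$. Suppose that $V$ is an $m$-subsolution at every point of $C_c$ and $0\le V\le V_{\max}$ on $C_c$, with $0<V_{\max}<\infty$. Put $C=V_{\max}/m$. Then every co-adapted coupling satisfies $E\tau_c\le C$ and $P(\tau_c>t)\le2\cdot2^{-t/(2C)}$. If such a $V$ exists for every $c>0$, then $\liminf_{t\to\infty}|X_t-Y_t|=0$ almost surely.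
\end{proposition}

\begin{proof}
For fixed $t_0\ge0$ let $\tau_c^{t_0}=\inf\{t\ge t_0:|X_t-Y_t|\le c\}$. On $\{\tau_c^{t_0}>t_0\}$ the pair is in $C_c$ during $[t_0,\tau_c^{t_0}]$. By \eqref{eq:sub} with $S=\tau_c^{t_0}\wedge(t_0+k)$ and monotone convergence as $k\to\infty$,
\[
E[\tau_c^{t_0}-t_0\mid\mathcal F_{t_0}]\le C .
\]
The case $t_0=0$ is the first bound. By Markov's inequality $P(\tau_c^{t_0}-t_0>2C\mid\mathcal F_{t_0})\le\frac12$. On $\{\tau_c>2Ck\}$ we have $\tau_c=\tau_c^{2Ck}$, so $P(\tau_c>2C(k+1))\le\frac12P(\tau_c>2Ck)$. Hence $P(\tau_c>2Ck)\le2^{-k}$ for integers $k\ge0$, and $P(\tau_c>t)\le2^{-\lfloor t/(2C)\rfloor}\le2\cdot2^{-t/(2C)}$. Finally, if $V$ exists for every $c$, then almost surely $\tau_c^{t_0}<\infty$ for all rational $c>0$ and all integers $t_0$ at once, and this says that the lower limit is $0$.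
\end{proof}

\begin{example}[interval and circle]\label{ex:interval}
The same calculus holds for RBM on $[0,1]$, with $J\in[-1,1]$. Off the diagonal let $V(x,y)=x^2-2|x-y|+2\in[0,3]$. Then $\mathcal L_JV=1$ for every $J$. If $x=0$, then $y>x$ and $\partial_{n_x}V=\partial_xV=2$. If $x=1$, then $y<x$ and $\partial_{n_x}V=-\partial_xV=-(2-2)=0$. If $y=0$ or $y=1$, then $\partial_{n_y}V=2$. So $E\tau_c\le3$ for every $c>0$ and every co-adapted coupling. What makes this work is that a particle at an endpoint is always pushed toward the other one, so that $-|x-y|$ has a positive normal derivative. On a circle there are no endpoints, and rotating a Brownian motion by a fixed angle gives a shy coupling.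
\end{example}

A ring is conformally an interval times a circle. The interval direction works against shyness and the circle direction leaves room for it. The conformal factor decides which of the two prevails.

\section{Conformal coordinates on a ring}\label{sec:coord}

Identify $\mathbb R^2$ with $\mathbb C$, and let $D=\Omega_1\setminus\overline{\Omega_0}$ be a convex ring; for $D_{R,r,z}$ take $\Omega_0=B(z,r)$ and $\Omega_1=B(0,R)$. We look for functions $s:\overline D\to[a,b]$ and $h:\overline D\to\mathbb R/2\pi\mathbb Z$, and write $w=s+ih$, $\sigma=|\nabla s|$. The following three properties are all that the later sections use.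

\begin{itemize}
\item[(R)] The map $(s,h)$ is a homeomorphism of $\overline D$ onto $[a,b]\times\mathbb R/2\pi\mathbb Z$. The functions $s$ and $h$ (the latter locally, after choosing a lift) extend to $C^2$ functions on a neighborhood of $\overline D$, and $w$ is locally holomorphic in $D$. On $\overline D$ we have $\Delta s=\Delta h=0$, $|\nabla s|=|\nabla h|=\sigma>0$ and $\nabla s\perp\nabla h$. On $\partial D$ we have $\partial_nh=0$; moreover $s=a$, $\partial_ns=\sigma$ on $\partial\Omega_0$, and $s=b$, $\partial_ns=-\sigma$ on $\partial\Omega_1$.
\item[(M)] For each fixed $h$, the factor $\sigma$ is strictly decreasing in $s\in[a,b]$.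
\item[(U)] The factor $\sigma$ attains its maximum over $\overline D$ at exactly one point $x^*$, which has $s=a$ and $h=\pi$.
\end{itemize}

The factor $\sigma=|w'|$ is the speed at which a Brownian particle moves in the coordinates $(s,h)$. In the annulus, $w=\log x$ and $\sigma=1/|x|=e^{-s}$: properties (R) and (M) hold, and (U) fails because $\sigma$ is maximal on the whole inner circle.

Part of (R) is automatic. Suppose that $w$ is locally holomorphic in $D$ and $C^2$ up to the boundary, with $\sigma>0$ on $\overline D$, $a\le s\le b$, $s=a$ on $\partial\Omega_0$ and $s=b$ on $\partial\Omega_1$. The Cauchy--Riemann equations give the relations between $\nabla s$ and $\nabla h$ and harmonicity in $D$, and by continuity on $\overline D$. Since $s$ is constant on each boundary curve, $\nabla s=\pm\sigma n$ there, with the sign $+$ where $s$ is minimal and $-$ where it is maximal; and $\nabla h$, being orthogonal to $\nabla s$, is tangent to $\partial D$.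

\begin{lemma}[bipolar coordinates]\label{lem:bipolar}
Let $D=D_{R,r,z}$ be admissible. After a rotation of the plane there are coordinates $(s,h)$ on $\overline D$ satisfying \emph{(R)}, \emph{(M)} and \emph{(U)}.
\end{lemma}

\begin{proof}
Rotate so that $z$ is real, $0<z<R-r$. To make the two circles concentric we look for real points $p,q$ that are inverse to each other with respect to both: $pq=R^2$ and $(p-z)(q-z)=r^2$. Let $p,q$ be the roots of
\[
t^2-\frac{R^2+z^2-r^2}{z}\,t+R^2=0 ;
\]
this is where $z\ne0$ enters. The discriminant is
\[
z^{-2}\big((R^2+z^2-r^2)^2-4R^2z^2\big)=z^{-2}\big((R-z)^2-r^2\big)\big((R+z)^2-r^2\big)>0 .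
\]
The sum and the product of the roots are positive and the product is $R^2$, so we may label them $0<p<R<q$. The value of the polynomial at $t=z$ is $z^2-(R^2+z^2-r^2)+R^2=r^2$, so $(p-z)(q-z)=r^2$. Since $q-z>R-z>r$, we get $0<p-z<r$. Thus $p$ lies in the hole and $q$ lies outside $\overline{B(0,R)}$.

Let $T(x)=(x-p)/(x-q)$. On $|x|=R$ we have $|x-p|^2=pq-2p\,\mathrm{Re}\,x+p^2=p\,(p+q-2\,\mathrm{Re}\,x)$ and likewise $|x-q|^2=q\,(p+q-2\,\mathrm{Re}\,x)$, so $|T|=\sqrt{p/q}=:e^b$. The same computation with origin $z$ and with $p-z$, $q-z$, $r$ in place of $p$, $q$, $R$ gives $|T|=\sqrt{(p-z)/(q-z)}=:e^a$ on $\partial B(z,r)$. From $0<z<p<q$ we get $q(p-z)<p(q-z)$, so $a<b<0$. The M\"obius map $T$ sends $p$, which is inside both circles, to $0$ and $q$, which is outside both, to $\infty$. Hence it maps $B(z,r)$ onto $\{|\zeta|<e^a\}$, $B(0,R)$ onto $\{|\zeta|<e^b\}$, and $\overline D$ homeomorphically onto $\{e^a\le|\zeta|\le e^b\}$.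

Put $w=s+ih=\log T$, which is locally holomorphic on $\mathbb C\setminus\{p,q\}\supset\overline D$. From $T-1=(q-p)/(x-q)$ we get $x-q=(q-p)/(T-1)$ and $x-p=T(q-p)/(T-1)$. Since $w'=\frac1{x-p}-\frac1{x-q}=\frac{p-q}{(x-p)(x-q)}$,
\begin{equation}\label{eq:sigma}
\sigma=\frac{|T-1|^2}{(q-p)\,|T|}=\frac{e^{2s}-2e^s\cos h+1}{(q-p)\,e^s}=\frac{2}{q-p}\,(\cosh s-\cos h)>0 .
\end{equation}
This proves (R). As $\cosh$ is strictly decreasing on $[a,b]\subset(-\infty,0)$, (M) holds, and $\sigma$ is maximal exactly when $s=a$ and $\cos h=-1$, which is (U).
\end{proof}

The point $x^*$ has $T(x^*)<0$, so it lies on the segment from $p$ to $q$: it is $z+r$, the point of the inner circle nearest to the outer one. For the domain of Figure~\ref{fig:bipolar}, $\sigma(x)=3/(|x-1||x-4|)$, so $\sigma(x^*)=\sigma(\frac85)=\frac{25}{12}$ and $\sigma(0)=\frac34$. The conformal half-turn $w\mapsto w+i\pi$ sends $x^*$ to $0$ and has $|\varphi'(x^*)|=\sigma(x^*)/\sigma(0)=\frac{25}9$.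

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2]
\begin{scope}[even odd rule]
\clip (0,0) circle (2) (0.8,0) circle (0.8);
\fill[gray!12] (0,0) circle (2);
\draw[gray] (0.571,0) circle (1.212);
\draw[dashed] (-2,0)--(2,0) (2.5,0) circle (1.5) (2.5,1.5) circle (2.121) (2.5,-1.5) circle (2.121);
\end{scope}
\draw[thick] (0,0) circle (2) (0.8,0) circle (0.8);
\fill (1,0) circle (1pt) node[left]{$p$};
\fill (4,0) circle (1pt) node[right]{$q$};
\fill (1.6,0) circle (1.4pt) node[left]{$x^*$};
\end{tikzpicture}
\caption{Bipolar coordinates $s+ih=\log\frac{x-p}{x-q}$ on the disk of radius $2$ centered at $0$ with a hole of radius $\frac45$ centered at $\frac45$; here $p=1$ and $q=4$. The dashed arcs are the curves $h=k\pi/4$, and the thin circle is the level of $s$ halfway between the boundary values. The arcs crowd near $x^*=\frac85$, the unique maximum point of the conformal factor $\sigma=|\nabla h|$.}\label{fig:bipolar}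
\end{figure}

For a general convex ring there is no formula like \eqref{eq:sigma}, but (M) survives. The reason is that $-\partial_s\log\sigma$ is harmonic and, on the boundary, has the sign of the curvature.

\begin{lemma}\label{lem:ringcoord}
On every convex ring there are coordinates $(s,h)$ satisfying \emph{(R)} and \emph{(M)}.
\end{lemma}

\begin{proof}
\emph{Construction.} Let $s_0$ be harmonic in $D$ with $s_0=0$ on $\partial\Omega_0$ and $s_0=1$ on $\partial\Omega_1$. Then $s_0\in C^{2,\gamma}(\overline D)$ \cite[Theorem~6.14]{GT}, and $0<s_0<1$ in $D$ by the maximum principle. Let $\nu$ be the unit normal on $\partial\Omega_i$ that points out of $\Omega_i$. By Hopf's lemma (at a boundary point of a $C^2$ domain where a nonconstant harmonic function attains its extremum, its normal derivative is nonzero), $\partial_\nu s_0>0$ on both curves. By the divergence theorem the flux $\Phi=\int_{\partial\Omega_i}\partial_\nu s_0>0$ is the same for $i=0,1$. Put $s=2\pi s_0/\Phi$, $a=0$, $b=2\pi/\Phi$, and define $h$ by $dh=-\partial_{x_2}s\,dx_1+\partial_{x_1}s\,dx_2$. This form is closed, and along either boundary curve, run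 counterclockwise by arc length, the derivative of $h$ is $\partial_\nu s>0$, with total increment $2\pi$. So $h$ is well defined modulo $2\pi$, and $\zeta=e^{s+ih}$ is single-valued, holomorphic in $D$ and of class $C^{2,\gamma}(\overline D)$.

\emph{Property (R).} The map $\zeta$ takes $\partial\Omega_0$ and $\partial\Omega_1$ bijectively, winding once counterclockwise, onto the circles of radii $1$ and $e^b$, and it takes $D$ into $\{1<|\zeta|<e^b\}$. For $1<|\zeta_0|<e^b$ the argument principle counts the solutions of $\zeta(x)=\zeta_0$ in $D$ as the winding number of the outer circle about $\zeta_0$ minus that of the inner circle, that is $1-0=1$. So $\zeta$ is a continuous bijection of the compact set $\overline D$ onto the closed annulus, hence a homeomorphism. An injective holomorphic map has nonvanishing derivative, so $\sigma=|\zeta'/\zeta|>0$ in $D$, and $\sigma>0$ on $\partial D$ by Hopf's lemma. Since $\partial D$ is of class $C^{2,\gamma}$, the function $\zeta$ extends to a $C^2$ function on the plane; the extension has no zeros near $\overline D$, and $\log|\zeta|$ and $\arg\zeta$ extend $s$ and $h$.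

\emph{Property (M).} Regard $x$ as a function of $w$ on the strip $a\le s\le b$, with period $2\pi i$. The derivative $dx/dw=1/w'(x)$ is holomorphic inside, continuous on the closed strip and nowhere zero, so it has a continuous logarithm $\log(dx/dw)=-\log\sigma+i\alpha$. Let
\[
\Lambda=\frac d{dw}\log\frac{dx}{dw}=-\frac{w''(x)}{w'(x)^2}.
\]
As a function of $x$, $\Lambda$ is holomorphic in $D$ and continuous on $\overline D$, because $w'=\partial_{x_1}s-i\,\partial_{x_2}s$ is $C^1$ on $\overline D$ and has no zeros. By the Cauchy--Riemann equations,
\[
\mathrm{Re}\,\Lambda=\partial_s(-\log\sigma)=\partial_h\alpha ,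
\]
and integrating in $h$ and letting $s$ tend to $a$ or $b$ shows that $\log(dx/dw)$ is $C^1$ in $h$ along the boundary lines, with $\partial_h\alpha=\mathrm{Re}\,\Lambda$ there as well.

On $s=a$ or $s=b$ the map $h\mapsto x(h)$ is a counterclockwise $C^2$ parametrization of $\partial\Omega_i$, with tangent $\dot x=i\,dx/dw\neq0$ of argument $\frac\pi2+\alpha$. The convex set $\Omega_i$ lies to the left of each tangent line, so $h\mapsto\mathrm{Im}\big((x(h)-x(h_0))\,\overline{\dot x(h_0)}\big)$ has a minimum at $h_0$. Its second derivative there is $\mathrm{Im}(\ddot x\,\overline{\dot x})=|\dot x|^2\partial_h\alpha$, so $\mathrm{Re}\,\Lambda\ge0$ on $\partial D$. It does not vanish identically on $\partial D$, since a curve with constant tangent direction does not close up. By the strong maximum principle $\mathrm{Re}\,\Lambda>0$ in $D$. Thus $-\log\sigma$ has positive $s$-derivative for $a<s<b$ and is continuous for $a\le s\le b$, which is (M).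
\end{proof}

This is the only place where convexity is used in the nonexistence proofs.

\section{The angle between the particles}\label{sec:angle}

In this section $D$ is a convex ring with coordinates satisfying (R) and (M). Put $\ell=b-a$, $\bar\sigma=\max_{\overline D}\sigma$ and $\sigma_*=\min_{\overline D}\sigma>0$. For $(x,y)\in\overline D^{\,2}$ let $\Theta=h(y)-h(x)\in\mathbb R/2\pi\mathbb Z$. Let $|\Theta|\in[0,\pi]$ be the distance from $\Theta$ to $2\pi\mathbb Z$, and let $\hat\Theta\in(0,2\pi)$ be the representative of $\Theta$ when $\Theta\ne0$.

A local lift of $\Theta$ is a difference of a function of $y$ and a function of $x$, both harmonic with zero normal derivative, with gradients of norms $\sigma(y)$ and $\sigma(x)$. By \eqref{eq:gamma}, for every contraction $J$,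
\begin{equation}\label{eq:theta}
\mathcal L_J\Theta=0,\qquad\partial_{n_x}\Theta=\partial_{n_y}\Theta=0,\qquad(\sigma(x)-\sigma(y))^2\le\Gamma_J\Theta\le4\bar\sigma^2 .
\end{equation}
So along any co-adapted coupling the angle is a martingale that does not feel the boundary, and its quadratic variation grows at rate at least $(\sigma(X)-\sigma(Y))^2$.

\begin{example}[couplings that do not change the angle]\label{ex:fixed}
Suppose that $\Theta(Z_t)$ is constant in time. Then its quadratic variation vanishes, and \eqref{eq:theta} forces $\sigma(X_t)=\sigma(Y_t)$ for all $t$. In the annulus this reads $|X_t|=|Y_t|$, and rotated copies $Y=e^{i\vartheta}X$ comply. In $D_{R,r,z}$, property (U) applies: when $X_t$ is close to $x^*$, the value $\sigma(Y_t)=\sigma(X_t)$ is close to the maximum, so $Y_t$ is close to $x^*$ too. Hence $|X_t-Y_t|\le c$ at the latest when $X$ enters a small neighborhood of $x^*$ depending on $c$.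

A coupling that lets the angle move pays for it. Let $S$ be a bounded stopping time up to which $\hat\Theta$ stays in a compact subinterval of $(0,2\pi)$. By \eqref{eq:chain} and \eqref{eq:theta}, $\mathcal L_J(\hat\Theta-\pi)^2=\Gamma_J\Theta$, and $0\le(\hat\Theta-\pi)^2\le\pi^2$, so
\[
E\int_0^S(\sigma(X_t)-\sigma(Y_t))^2\,dt\le\pi^2 .
\]
Thus, as long as $\Theta$ avoids $0$, the expected time that $X$ can spend near $x^*$ with $Y$ far away is bounded.
\end{example}

The difficulty is that $\Theta$ may cross $0$ while the particles are apart: they sit on the same curve $h=\mathrm{const}$ at different levels of $s$, and one overtakes the other. The function $(\hat\Theta-\pi)^2=(\pi-|\Theta|)^2$ has a concave corner at $\Theta=0$, and the budget $\pi^2$ is renewed at each crossing. Near $\Theta=0$ we need a different function, and Example~\ref{ex:interval} suggests $-|s(y)-s(x)|$, which has the right normal derivatives. Its drift is zero, so we gain a positive drift by composing with a convex function; this needs noise, and (M) supplies it.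

\begin{lemma}\label{lem:eta}
Let $c>0$. There are $\eta\in(0,1)$ and $\kappa>0$ such that on $N=\{(x,y)\in C_c:|\Theta|\le\eta\}$
\begin{equation}\label{eq:kappa}
|s(x)-s(y)|\ge\kappa\qquad\text{and}\qquad|\sigma(x)-\sigma(y)|\ge\kappa .
\end{equation}
\end{lemma}

\begin{proof}
Otherwise there are points $(x_k,y_k)\in C_c$ with $|\Theta|\to0$ along which one of the two differences tends to $0$. A limit point $(x,y)\in C_c$ has $h(x)=h(y)$ and either $s(x)=s(y)$ or $\sigma(x)=\sigma(y)$. By (M) the second alternative implies the first, and by (R) the first gives $x=y$, which is impossible in $C_c$.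
\end{proof}

With $\eta,\kappa$ as in the lemma, define
\[
\Psi(x,y)=|s(y)-s(x)|+M|\Theta|^2,\qquad M=\frac{2\ell}{\eta^2}.
\]
The function $\Psi$ is continuous on a neighborhood of $\overline D^{\,2}$ and $C^2$ near $N$, where $s(x)\ne s(y)$ and $|\Theta|<\pi$. The second term makes $\Psi$ separate the set $\Theta=0$ from the edge of $N$:
\begin{equation}\label{eq:psi}
\Psi\le\ell\ \text{ if }\Theta=0,\qquad\Psi\ge2\ell\ \text{ if }|\Theta|\ge\eta,\qquad\Psi\le3\ell\ \text{ on }N .
\end{equation}
This term costs a bounded drift and, by conformality, does not reduce the noise.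

\begin{lemma}\label{lem:near}
For every $\lambda>0$, every contraction $J$ and every point of $N$,
\[
\mathcal L_Je^{-\lambda\Psi}\ge e^{-\lambda\Psi}\big(\tfrac12\lambda^2\kappa^2-4\lambda M\bar\sigma^2\big),
\]
and $\partial_{n_x}e^{-\lambda\Psi}>0$ if $x\in\partial D$, $\partial_{n_y}e^{-\lambda\Psi}>0$ if $y\in\partial D$. In particular, if $\frac12\lambda^2\kappa^2-4\lambda M\bar\sigma^2\ge1$, then $e^{-\lambda\Psi}$ is an $e^{-3\lambda\ell}$-subsolution at every point of $N$.
\end{lemma}

\begin{proof}
Near a point of $N$ take the lift $\Theta\in(-\pi,\pi)$ and let $\epsilon=\mathrm{sign}(s(y)-s(x))$, which is locally constant. Then $\Psi=\epsilon(s(y)-s(x))+M\Theta^2$ and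
\[
\nabla_x\Psi=-\epsilon\nabla s(x)-2M\Theta\nabla h(x),\qquad\nabla_y\Psi=\epsilon\nabla s(y)+2M\Theta\nabla h(y).
\]
Since $\nabla s\perp\nabla h$ and both have norm $\sigma$, these vectors have norms $\sigma(x)\sqrt{1+4M^2\Theta^2}$ and $\sigma(y)\sqrt{1+4M^2\Theta^2}$. By \eqref{eq:gamma} and \eqref{eq:kappa}, $\Gamma_J\Psi\ge\kappa^2$. Since $s$ is harmonic, $\mathcal L_J(s(y)-s(x))=0$, and by \eqref{eq:chain} and \eqref{eq:theta}, $\mathcal L_J\Psi=M\,\Gamma_J\Theta\le4M\bar\sigma^2$. The chain rule $\mathcal L_Je^{-\lambda\Psi}=e^{-\lambda\Psi}(\frac12\lambda^2\Gamma_J\Psi-\lambda\mathcal L_J\Psi)$ gives the first claim.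

For the normal derivatives it suffices to show $\partial_{n_x}\Psi<0$ and $\partial_{n_y}\Psi<0$. As $\partial_nh=0$, we have $\partial_{n_x}\Psi=-\epsilon\,\partial_ns(x)$ and $\partial_{n_y}\Psi=\epsilon\,\partial_ns(y)$. Recall that $s(x)\ne s(y)$.
If $x\in\partial\Omega_0$, then $s(x)=a<s(y)$, so $\epsilon=1$ and $\partial_ns(x)=\sigma(x)$.
If $x\in\partial\Omega_1$, then $s(x)=b>s(y)$, so $\epsilon=-1$ and $\partial_ns(x)=-\sigma(x)$. In both cases $\partial_{n_x}\Psi=-\sigma(x)$.
If $y\in\partial\Omega_0$, then $\epsilon=-1$ and $\partial_ns(y)=\sigma(y)$.
If $y\in\partial\Omega_1$, then $\epsilon=1$ and $\partial_ns(y)=-\sigma(y)$. In both cases $\partial_{n_y}\Psi=-\sigma(y)$.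
The last claim follows from \eqref{eq:psi}.
\end{proof}

\section{The disk with an off-center hole}\label{sec:disk}

Let $D=D_{R,r,z}$ with the coordinates of Lemma~\ref{lem:bipolar}, and fix $c>0$ with $C_c\ne\emptyset$ (otherwise $\tau_c=0$). We construct a subsolution on $\{\Theta\ne0\}$, glue it to the one from Lemma~\ref{lem:near}, and apply Proposition~\ref{prop:criterion}.

\subsection*{Away from $\Theta=0$}
First we make Example~\ref{ex:fixed} quantitative. This is the only use of (U).

\begin{lemma}\label{lem:O}
There are $\varrho\in(0,\frac12\min(\ell,\pi))$ and $\kappa'>0$ such that, with $O=\{x\in\overline D:(s(x)-a)^2+(h(x)-\pi)^2<\varrho^2\}$ and $h$ lifted to $[0,2\pi)$,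
\begin{equation}\label{eq:O}
(x,y)\in C_c,\quad x\in O\quad\Longrightarrow\quad|\sigma(x)-\sigma(y)|\ge\kappa'.
\end{equation}
\end{lemma}

\begin{proof}
By (U) and compactness there is $\kappa'>0$ with $\sigma(x^*)-\sigma(y)\ge2\kappa'$ whenever $y\in\overline D$ and $|y-x^*|\ge c/2$. Take $\varrho$ so small that $|x-x^*|<c/2$ and $\sigma(x^*)-\sigma(x)\le\kappa'$ on $O$. If $x\in O$ and $|x-y|\ge c$, then $|y-x^*|>c/2$, so $\sigma(x)-\sigma(y)\ge\kappa'$.
\end{proof}

So $(\hat\Theta-\pi)^2$ has drift at least $\kappa'^2$ while $X\in O$, and at least $0$ otherwise. To obtain a positive drift when $X\notin O$ we add a function $u(x)$ which expresses that $X$ cannot avoid $O$ for long. It should have $\partial_nu=0$ and $\Delta u>0$ off $O$. Since $\int_D\Delta u=0$ for such a function, $\Delta u$ must be negative somewhere in $O$, and there the angle term has to compensate.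

\begin{lemma}\label{lem:u}
There are a smooth function $u$ on a neighborhood of $\overline D$ and $C_u<\infty$ such that $u\ge1$ on $\overline D$, $\partial_nu=0$ on $\partial D$, $\frac12\Delta u\ge\frac12\sigma_*^2$ on $\overline D\setminus O$, and $\frac12\Delta u\ge-C_u$ on $O$.
\end{lemma}

\begin{proof}
We solve a Neumann problem on the cylinder $[a,b]\times\mathbb R/2\pi\mathbb Z$ by doubling it to the flat torus $\mathbb R/2\ell\mathbb Z\times\mathbb R/2\pi\mathbb Z$. Let $\psi\ge0$, $\psi\not\equiv0$, be a smooth radial function supported in the open $\varrho$-ball about $(a,\pi)$, and let $F=1-k\psi$, with $k>0$ chosen so that $F$ has mean zero on the torus. The Fourier coefficients of $F$ decay faster than any power and the constant one vanishes, so dividing each by the corresponding eigenvalue of the Laplacian gives a smooth periodic solution of $U_{ss}+U_{hh}=F$. Since $F(2a-s,h)=F(s,h)$, we may replace $U$ by $\frac12(U(s,h)+U(2a-s,h))$. Then $U$ is even about $s=a$ and, by periodicity, $U(2b-s,h)=U(2a-s,h)=U(s,h)$, so it is even about $s=b$. Hence $U_s=0$ at $s=a$ and at $s=b$. Let $u(x)=U(s(x),h(x))$ plus a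 constant that makes $u\ge1$. By (R), $\partial_nu=U_s\,\partial_ns+U_h\,\partial_nh=0$ on $\partial D$ and $\Delta u=\sigma^2(U_{ss}+U_{hh})=\sigma^2F$. Off $O$ we have $F=1$, and on $O$ the function $\sigma^2F$ is bounded.
\end{proof}

Let $A=(C_u+1)/\kappa'^2$ with $C_u\ge0$, and
\[
V_2(x,y)=A\,(\pi-|\Theta|)^2+u(x),\qquad v=A\pi^2+\max_{\overline D}u .
\]
The function $V_2$ is continuous on a neighborhood of $\overline D^{\,2}$, satisfies $1\le V_2\le v$ on $\overline D^{\,2}$, and is smooth where $\Theta\ne0$, since there $(\pi-|\Theta|)^2=(\hat\Theta-\pi)^2$. At a point of $C_c$ with $\Theta\ne0$ its normal derivatives vanish and $\mathcal L_JV_2=A\,\Gamma_J\Theta+\frac12\Delta u(x)$. If $x\notin O$ this is at least $\frac12\sigma_*^2$. If $x\in O$ it is at least $A\kappa'^2-C_u=1$, by \eqref{eq:theta} and \eqref{eq:O}. So $V_2$ is an $m_2$-subsolution at every point of $C_c\cap\{\Theta\ne0\}$, with $m_2=\min(1,\frac12\sigma_*^2)$.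

\subsection*{Gluing}
We have one subsolution on $N=C_c\cap\{|\Theta|\le\eta\}$ and one on $C_c\cap\{\Theta\ne0\}$. A smoothed maximum of two subsolutions is a subsolution, by convexity. So it is enough to scale the first one so that it lies above $V_2$ where $V_2$ is bad, on $\Theta=0$, and below $V_2$ where it is itself bad, on $|\Theta|\ge\eta$. The gap in \eqref{eq:psi} allows this for large $\lambda$.

\begin{proof}[Proof of Theorem~\ref{thm:disk}]
Choose $\lambda$ so large that $\frac12\lambda^2\kappa^2-4\lambda M\bar\sigma^2\ge1$ and $2ve^{-\lambda\ell}\le\frac12$, and put $V_1=2v\,e^{\lambda\ell}e^{-\lambda\Psi}$. By Lemma~\ref{lem:near}, $V_1$ is an $m_1$-subsolution at every point of $N$, with $m_1=2ve^{-2\lambda\ell}$. By \eqref{eq:psi}, on $\overline D^{\,2}$,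
\[
V_1-V_2\ge2v-v\ge1\ \text{ if }\Theta=0,\qquad V_1-V_2\le\tfrac12-1=-\tfrac12\ \text{ if }|\Theta|\ge\eta .
\]
Let $j$ be a smooth even probability density supported in $[-\frac14,\frac14]$ and let $\chi(t)=\int(t-t')^+j(t')\,dt'$. Then $\chi$ is smooth, convex and nonnegative, $0\le\chi'\le1$, $\chi(t)=0$ for $t\le-\frac14$, and $\chi(t)=t$ for $t\ge\frac14$ because $j$ has mean zero. Define
\[
V=V_2+\chi(V_1-V_2),
\]
a continuous function on a neighborhood of $\overline D^{\,2}$, positive on $\overline D^{\,2}$. Let $m=\min(m_1,m_2)>0$. We check that $V$ is an $m$-subsolution at each point of $C_c$.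

If $\Theta=0$, then $V_1-V_2>\frac14$ near the point, so $V=V_1$ near it, and the point lies in $N$. If $|\Theta|\ge\eta$, then $V_1-V_2<-\frac14$ near the point, so $V=V_2$ near it, and $\Theta\ne0$. If $0<|\Theta|<\eta$, both $V_1$ and $V_2$ are $C^2$ near the point and are $m$-subsolutions at it. Writing $\chi',\chi''$ for the values at $V_1-V_2$, the chain rule \eqref{eq:chain} gives
\[
\mathcal L_JV=(1-\chi')\,\mathcal L_JV_2+\chi'\,\mathcal L_JV_1+\tfrac12\chi''\,\Gamma_J(V_1-V_2)\ge m ,
\]
and each normal derivative of $V$ is the convex combination $(1-\chi')\,\partial_nV_2+\chi'\,\partial_nV_1\ge0$.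

Proposition~\ref{prop:criterion} now gives the two bounds with $C=\max_{C_c}V/m$, which depends only on $D$ and $c$. As $c>0$ was arbitrary, it also gives $\liminf_{t\to\infty}|X_t-Y_t|=0$ almost surely. A shy coupling is, from each starting point, a co-adapted coupling, and the event in Definition~\ref{def:shy} then has probability $0$.
\end{proof}

For $z=0$ the step that breaks is Lemma~\ref{lem:O}: if $c\le 2r$, the points $(x,-x)$ lie in $C_c$ and have $\sigma(x)=\sigma(-x)$ for every $x$, so no nonempty set $O$ satisfies \eqref{eq:O}.

\section{Convex rings}\label{sec:ring}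

Let $D=\Omega_1\setminus\overline{\Omega_0}$ be a convex ring.

\subsection*{A rotation gives a shy coupling}
Let $\varphi$ be a rotation through $\vartheta\notin2\pi\mathbb Z$ with $\varphi(D)=D$. The complement of $\overline D$ has two components, $\Omega_0$ and the unbounded set $\mathbb R^2\setminus\overline{\Omega_1}$. So $\varphi(\Omega_0)=\Omega_0$, and $\varphi$ fixes the centroid $o$ of $\Omega_0$, which lies in $\Omega_0$ by convexity. A nontrivial rotation has one fixed point, so $o$ is its center. If $X$ is an RBM, so is $Y=\varphi(X)$, because $\varphi$ preserves $D$, the Laplacian and the normal field. The pair is a Markov process on the graph of $\varphi$, and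
\[
|X_t-Y_t|=2\,|\sin\tfrac\vartheta2|\,|X_t-o|\ge2\,|\sin\tfrac\vartheta2|\,\mathrm{dist}(o,\overline D)>0 .
\]

\subsection*{From positive probability to probability one}
For the converse, take coordinates from Lemma~\ref{lem:ringcoord}, and suppose that some co-adapted coupling has $P(\inf_t|X_t-Y_t|>0)>0$. We must find a rotation. Property (U) is not at our disposal, so we do not construct a subsolution on all of $C_c$. We show instead that there is a compact set $K$ of positions from which the distance can be kept at least $c$ almost surely, without leaving $K$. At a point of $K$ where a well-chosen function is extremal, a martingale must then be constant, and we are back in the rigid situation of Example~\ref{ex:fixed}.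

Let $\mathcal W=C([0,\infty),\overline D^{\,2})$ with the topology of locally uniform convergence, a Polish space. Let $Z=(X,Y)$ be the canonical process and $\mathcal G_t=\sigma(Z_u;u\le t)$. A probability $Q$ on $\mathcal W$ is \emph{co-adapted} if $Z$ satisfies \eqref{eq:CA} under $Q$ for $(\mathcal G_t)$. The law of a co-adapted coupling is of this kind, as one sees by conditioning \eqref{eq:CA} on the smaller $\sigma$-field generated by the pair. By the monotone class theorem, $Q$ is co-adapted if and only if
\begin{equation}\label{eq:weakCA}
E_Q\big[(f(X_{t+u})-P_uf(X_t))\,H\big]=0,\qquad E_Q\big[(f(Y_{t+u})-P_uf(Y_t))\,H\big]=0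
\end{equation}
for all $t,u\ge0$, all $f\in C(\overline D)$ and all $H=\prod_{i=1}^kH_i(Z_{t_i})$ with $H_i\in C(\overline D^{\,2})$ and $t_i\le t$.

\begin{lemma}\label{lem:compact}
\emph{(i)} The set of co-adapted laws is weakly compact. \emph{(ii)} Let $Q$ be co-adapted, $t_0\ge0$, and let $Q_{t_0,\omega}$ be a regular conditional law of the shifted path $Z_{t_0+\cdot}$ given $\mathcal G_{t_0}$. For $Q$-almost every $\omega$, the law $Q_{t_0,\omega}$ is co-adapted and starts from the point $Z_{t_0}(\omega)$.
\end{lemma}

\begin{proof}
(i) Under a co-adapted law, each coordinate has law $\mathbf P^\mu=\int\mathbf P^x\mu(dx)$ for some probability $\mu$ on $\overline D$. For a Feller process, weak convergence of the initial laws implies weak convergence of the laws of the paths in the Skorokhod topology \cite[Theorem~4.2.5]{EK}; on continuous paths this topology is that of locally uniform convergence. So $\mu\mapsto\mathbf P^\mu$ is continuous on a compact set, its image is compact, hence tight, and laws on $\mathcal W$ with both marginals in a tight family are tight. The integrands in \eqref{eq:weakCA} are bounded and continuous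 on $\mathcal W$ because $P_uf\in C(\overline D)$, so \eqref{eq:weakCA} passes to weak limits. Prokhorov's theorem concludes.

(ii) Fix $t,u,f,H$, and let $\Xi$ be an integrand in \eqref{eq:weakCA}. For bounded $\mathcal G_{t_0}$-measurable $H'$, property \eqref{eq:CA} at time $t_0+t$ gives $E_Q[\Xi(Z_{t_0+\cdot})H']=0$. Hence $E_{Q_{t_0,\omega}}\Xi=0$ for almost every $\omega$. Outside one null set this holds for all rational $t,u,t_i$ and all $f,H_i$ in countable dense sets. For such $\omega$ it extends to all data by dominated convergence, since paths are continuous and $(u,x)\mapsto P_uf(x)$ is jointly continuous; a real $t$ is approximated by rationals from above. The starting point is $Z_{t_0}(\omega)$ because $Z_{t_0}$ is $\mathcal G_{t_0}$-measurable.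
\end{proof}

Under our assumption there is $c>0$ such that the law $Q^0$ of the coupling gives positive mass to the closed set $\mathcal A=\{|X_t-Y_t|\ge c\text{ for all }t\}\subset\mathcal W$. Call a co-adapted law $Q$ \emph{viable} if it has a deterministic starting point and $Q(\mathcal A)=1$, and let $K\subset C_c$ be the set of starting points of viable laws.

\begin{lemma}\label{lem:K}
The set $K$ is nonempty and compact, and under every viable law $Z_t\in K$ for all $t\ge0$ almost surely.
\end{lemma}

\begin{proof}
Let $Q_k$ be co-adapted laws with deterministic starting points and $Q_k(\mathcal A)\to1$. By Lemma~\ref{lem:compact}(i) a subsequence converges weakly to a co-adapted law $Q$. Its initial law is a weak limit of point masses, so it is the point mass at the limit of the starting points, and $Q(\mathcal A)\ge\limsup Q_k(\mathcal A)=1$ because $\mathcal A$ is closed. So $Q$ is viable. Applied to viable $Q_k$, this shows that $K$ is closed, hence compact.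

To see that such a sequence exists, note that $Q^0(\mathcal A\mid\mathcal G_k)\to1_{\mathcal A}$ almost surely by martingale convergence, and that $Q^0(\mathcal A\mid\mathcal G_k)(\omega)\le Q^0_{k,\omega}(\mathcal A)$, since a path in $\mathcal A$ has its shift in $\mathcal A$. As $Q^0(\mathcal A)>0$, there is $\omega\in\mathcal A$ outside the null sets of Lemma~\ref{lem:compact}(ii) for $t_0=k=1,2,\dots$ with $Q^0_{k,\omega}(\mathcal A)\to1$. Thus $K\ne\emptyset$.

If $Q$ is viable and $t\ge0$, then $Z_{t+\cdot}\in\mathcal A$ almost surely, so $Q_{t,\omega}(\mathcal A)=1$ for almost every $\omega$, and $Z_t(\omega)\in K$ by Lemma~\ref{lem:compact}(ii). This holds for all rational $t$ at once, and then for all $t$ because $K$ is closed and paths are continuous.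
\end{proof}

\subsection*{No overtaking on $K$}

\begin{lemma}\label{lem:nozero}
$\Theta\ne0$ at every point of $K$.
\end{lemma}

\begin{proof}
Suppose that $K$ contains a point with $\Theta=0$. Take $\eta,\kappa,M,\Psi,N$ as in Section~\ref{sec:angle} and $\lambda$ as in the last sentence of Lemma~\ref{lem:near}. Let $z_0$ minimize $\Psi$ over the compact set $E=K\cap\{|\Theta|\le\eta\}\subset N$. By \eqref{eq:psi}, $\Psi(z_0)\le\ell$, and therefore $|\Theta(z_0)|<\eta$. Run a viable law from $z_0$ and let $S$ be the minimum of $1$ and the first time at which $|\Theta|=\eta$; then $S>0$. By Lemma~\ref{lem:K} the pair stays in $E$ up to time $S$, so $e^{-\lambda\Psi(Z_S)}\le e^{-\lambda\Psi(z_0)}$. But \eqref{eq:sub} and Lemma~\ref{lem:near} give $E\,e^{-\lambda\Psi(Z_S)}\ge e^{-\lambda\Psi(z_0)}+e^{-3\lambda\ell}E S>e^{-\lambda\Psi(z_0)}$, a contradiction.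
\end{proof}

\subsection*{Rigidity}
We need one more fact about a single RBM.

\begin{lemma}\label{lem:support}
For every $x\in\overline D$, the law of $X_1$ under $\mathbf P^x$ has support $\overline D$.
\end{lemma}

\begin{proof}
Let $B'\subset D$ be an open disk, $x'\in D$ and $t>0$. Join $x'$ to the center of $B'$ by a path in $D$ parametrized by $[0,t]$. With positive probability $x'+B$ stays so close to this path that it remains in $D$ and ends in $B'$, and on that event $X=x'+B$ on $[0,t]$. So $\mathbf P^{x'}(X_t\in B')>0$. This settles $x\in D$. For $x\in\partial D$, by the Markov property it suffices to find $t\in(0,1)$ with $\mathbf P^x(X_t\in D)>0$. If there were none, then $X_t\in\partial D$ for all rational and hence all $t\in[0,1]$, so the continuous process $s(X)\in\{a,b\}$ would be constant on $[0,1]$, whereas its quadratic variation grows at rate $\sigma^2\ge\sigma_*^2>0$.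
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ring}]
The ``if'' part was proved at the start of this section. We show that our standing assumption $P(\inf_t|X_t-Y_t|>0)>0$ yields a nontrivial rotation preserving $D$. This proves the last assertion and, since shy couplings are co-adapted, the ``only if'' part.

\emph{Step 1: the angle freezes at its minimum.} By Lemma~\ref{lem:nozero}, $\hat\Theta$ is $C^2$ near the compact set $K$. Let $\Theta_0=\min_K\hat\Theta\in(0,2\pi)$ and $K'=\{(x,y)\in K:\hat\Theta=\Theta_0\}$, a nonempty compact set. Run a viable law from any point of $K'$. The pair stays in $K$, so by \eqref{eq:ito} and \eqref{eq:theta} $\hat\Theta(Z_t)$ is a martingale with $\hat\Theta(Z_t)\ge\Theta_0$ and mean $\Theta_0$. It is therefore constant: the pair stays in $K'$. Its quadratic variation vanishes, so \eqref{eq:theta} gives $\sigma(X_t)=\sigma(Y_t)$ for almost every $t$, and by continuity for all $t\ge0$. The case $t=0$ shows that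
\begin{equation}\label{eq:Kprime}
h(y)=h(x)+\Theta_0\quad\text{and}\quad\sigma(y)=\sigma(x)\qquad\text{for all }(x,y)\in K'.
\end{equation}

\emph{Step 2: $K'$ is the graph of a homeomorphism.} The two coordinate projections of $K'$ are closed sets that contain $X_1$, respectively $Y_1$, almost surely, so by Lemma~\ref{lem:support} both are $\overline D$. By (M), for given $x$ at most one $y$ satisfies \eqref{eq:Kprime}, and for given $y$ at most one $x$. So $K'$ is the graph of a bijection $\varphi:\overline D\to\overline D$. Both projections are continuous bijections from the compact set $K'$, hence homeomorphisms, and so is $\varphi$. In coordinates $\varphi(s,h)=(g(s,h),h+\Theta_0)$, and $g(\cdot,h)$ is a bijection of $[a,b]$ for each $h$, because $\varphi$ is a bijection that shifts $h$ by $\Theta_0$. In the identity $\sigma(g(s,h),h+\Theta_0)=\sigma(s,h)$ both sides involve a function that is strictly decreasing in its first argument, so $g(\cdot,h)$ is increasing. Hence $g(a,h)=a$ and $g(b,h)=b$: the map $\varphi$ preserves each boundary curve, and $\varphi(D)=D$.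

\emph{Step 3: $\varphi$ preserves $s$.} So far $\varphi$ is only continuous, and we use the coupling once more to see that $G=s\circ\varphi\in C(\overline D)$ is harmonic. Let $\overline{B(x,\rho)}\subset D$ and run a viable law from $(x,\varphi(x))\in K'$. By Step 1, $Y_t=\varphi(X_t)$ for all $t$. Let $S$ be the exit time of $X$ from $B(x,\rho)$. Up to $S$ the process $X$ is a Brownian motion, so $S<\infty$ and $X_S$ is uniform on $\partial B(x,\rho)$. Up to $S$ the process $Y$ stays in $\varphi(\overline{B(x,\rho)})\subset D$, so $L^Y$ does not grow and, by \eqref{eq:ito}, $s(Y_{t\wedge S})=G(X_{t\wedge S})$ is a bounded martingale. Hence $G(x)=E\,G(X_S)$ is the mean of $G$ over $\partial B(x,\rho)$. A continuous function with the mean value property is harmonic. Since $G=a$ on $\partial\Omega_0$ and $G=b$ on $\partial\Omega_1$, uniqueness for the Dirichlet problem gives $G=s$.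

\emph{Step 4: $\varphi$ is a rotation.} Now $\varphi$ is the map $w\mapsto w+i\Theta_0$, a conformal automorphism of $D$. Differentiating $w(\varphi(x))=w(x)+i\Theta_0$ and using \eqref{eq:Kprime} gives $|\varphi'(x)|=\sigma(x)/\sigma(\varphi(x))=1$. A holomorphic function of constant modulus on a connected open set is constant, so $\varphi(x)=e^{i\vartheta}x+\beta$. Since $\Theta_0\notin2\pi\mathbb Z$, $\varphi$ is not the identity. If $e^{i\vartheta}=1$, then $\varphi$ would be a nonzero translation preserving the bounded set $D$, which is impossible. So $\varphi$ is the rotation through $\vartheta\notin2\pi\mathbb Z$ about $\beta/(1-e^{i\vartheta})$, and $\varphi(D)=D$.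
\end{proof}

\begin{thebibliography}{9}

\bibitem{Problem}
\emph{Brownian Couplings -- My Favorite Open Problems. I. Shy Couplings},\\
\texttt{https://services.math.duke.edu/\textasciitilde{}rtd/CPSS2007/Burdzy1.pdf}

\bibitem{EK}
Ethier and Kurtz, Theorem 4.2.5.

\bibitem{GT}
Gilbarg and Trudinger, Theorem 6.14.

\bibitem{LS}
Lions and Sznitman, Comm. Pure Appl. Math., 1984.

\end{thebibliography}
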